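# Exponential switches and the logarithm in a two-dimensional oscillatory integral bound

## 1. A staircase of exponential switches

Fix $\lambda>0$, a point $c\in(0,1)$ and a large number $M$, and look at the function
$$\omega(x)=\lambda e^{M(x-c)},\qquad x\in[0,1].$$
On an interval $[\alpha,\beta]$ with $\beta<c$ we have $0<\omega\le\lambda e^{-M(c-\beta)}$, which tends to $0$ as $M\to\infty$, so $e^{i\omega}\to1$ uniformly there. On an interval $[\alpha,\beta]$ with $\alpha>c$, the derivative $\omega'=M\omega$ is increasing and at least $\lambda Me^{M(\alpha-c)}$. Lemma 1 below then gives, for each integer $m\neq0$,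
$$\Big|\int_\alpha^\beta e^{im\omega(x)}dx\Big|\le\frac{2}{|m|\lambda Me^{M(\alpha-c)}}\to0 .$$
So to the left of $c$ the factor $e^{i\omega}$ is invisible, and to the right of $c$ it is equidistributed on the circle, like a uniform random phase. We call $\omega$ a *switch* with threshold $c$. It goes from off to on, once, as $x$ increases, and all its $x$-derivatives are positive.

**Lemma 1 (first-derivative test).** Let $h\in C^2([\alpha,\beta])$ be real with $h'$ monotone and $|h'|\ge\mu>0$. Then $\big|\int_\alpha^\beta e^{ih}dx\big|\le 2/\mu$.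

*Proof.* The continuous function $h'$ has no zero, so it has a constant sign and $1/h'$ is monotone. Integrating by parts,
$$\int_\alpha^\beta e^{ih}dx=\Big[\frac{e^{ih}}{ih'}\Big]_\alpha^\beta-\frac1i\int_\alpha^\beta e^{ih}\Big(\frac1{h'}\Big)'dx .$$
Since $1/h'$ is monotone, $\int|(1/h')'|=|1/h'(\beta)-1/h'(\alpha)|$. With $A=1/|h'(\alpha)|$ and $D=1/|h'(\beta)|$, and since $h'$ has constant sign, the total is at most $A+D+|A-D|=2\max(A,D)\le2/\mu$. $\square$

Now we put one switch at every dyadic point of $[0,1]$ down to scale about $1/\lambda$, and choose the thresholds with care.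

**Definition (levels, thresholds, components).** Let $\lambda\ge2$ and $n_{\max}=\lfloor\log_2\lambda\rfloor$. A dyadic rational $t\in(0,1)$ has *level* $n$ if $t=m2^{-n}$ with $m$ odd. Let $t_1<\dots<t_J$ be the dyadic rationals in $(0,1)$ of level between $1$ and $n_{\max}$, and set $t_0=0$, $t_{J+1}=1$. If $t_j$ has level $n$, its *threshold* is
$$c_j=t_j+\frac{2^n}{4\lambda}.\tag{1}$$
For $x\in(\frac12,1)$ different from all $c_j$, call $t_j$ *active at $x$* if $c_j<x$ and *inactive at $x$* if $c_j>x$. The active points cut $[0,1]$ into closed intervals, the *components at $x$*.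

For example, let $\lambda=16$, so $n_{\max}=4$, and the delays $2^n/(4\lambda)$ for levels $1,2,3,4$ are $\frac1{32},\frac1{16},\frac18,\frac14$. At $x=0.6$ the active points are $\frac12$ (level 1), $\frac14$ (level 2), $\frac18,\frac38$ (level 3) and $\frac1{16},\frac3{16},\frac5{16}$ (level 4). For instance $\frac7{16}$ is inactive because $\frac7{16}+\frac14=0.6875>0.6$. The components are six intervals of length $\frac1{16}$ filling $[0,\frac38]$, then $[\frac38,\frac12]$, then $[\frac12,1]$. At $x=0.8$ the points $\frac7{16}$ and $\frac58$ have joined (thresholds $0.6875$ and $0.75$), and the components are eight intervals of length $\frac1{16}$ filling $[0,\frac12]$, then $[\frac12,\frac58]$, then $[\frac58,1]$. The partition is coarse just to the left of $x$ and finer far to the left. As $x$ moves right, points only join and never leave.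

**Definition (the staircase phase).** For $M>1$,
$$V_M(x,y)=2xy-y^2+\sum_{j:\,t_j\le y}e^{M^j(x-c_j)} .\tag{2}$$

As $y$ increases through $t_j$, the phase $\lambda V_M$ jumps by $\omega_j(x)=\lambda e^{M^j(x-c_j)}$, a switch of rate $M^j$. At a given $x$ the inactive jumps are negligible and the active ones behave like random phases, so the integral $\int_0^1e^{i\lambda V_M(x,y)}dy$ looks like a sum over components of $\int_Qe^{i\lambda(2xy-y^2)}dy$ with random signs on the circle.

This construction settles the following question. Suppose $u$ is a real phase on the unit square with $|u_{xy}|>1$ and $u_{xxy}\ne0$ everywhere. How small must $\int_{[0,1]^2}e^{i\lambda u}$ be, with constants that do not depend on $u$? In (2), $\partial_x\partial_y$ in the sense of distributions is $2$ plus positive multiples of point masses in $y$, and every further $x$-derivative is a nonnegative combination of point masses. So a smoothed version of $V_M$ satisfies the hypotheses, up to a small correction, and it will violate the bound one might hope for.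

## 2. The class $\mathcal F$ and the two theorems

Let $\mathcal F$ be the class of real $u\in C^3([0,1]^2)$ with
$$|u_{xy}|>1\quad\text{and}\quad u_{xxy}\ne0\quad\text{on }[0,1]^2,\qquad\text{and put}\qquad I_\lambda(u)=\int_{[0,1]^2}e^{i\lambda u(x,y)}\,dx\,dy .$$
Since $I_{-\lambda}(u)=\overline{I_\lambda(u)}$, we take $\lambda>0$ throughout. The problem comes from the notes at https://www.math.sciences.univ-nantes.fr/~vitturi/lecture_notes/oscillatory_integrals_lecture_notes.pdf. It is known that $|I_\lambda(u)|\lesssim(\log(2+|\lambda|))^{1/2}|\lambda|^{-1/2}$ with an absolute implicit constant. The problem asks to prove or disprove that $|I_\lambda(u)|\le C|\lambda|^{-1/2}$ for an absolute $C$, all such $u$ and all $\lambda\ne0$. The answer is that it is false.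

**Theorem A.** For every $\lambda\ge 2^{12}$ there is $u\in\mathcal F\cap C^\infty$ with
$$|I_\lambda(u)|\ \ge\ \tfrac1{20}\Big(\frac{\log\lambda}{\lambda}\Big)^{1/2}.$$
Hence $\sup_{u\in\mathcal F}\lambda^{1/2}|I_\lambda(u)|\to\infty$ as $\lambda\to\infty$, and no absolute constant $C$ exists.

**Theorem B.**

1. For $\lambda\ge2^{12}$,
$$\tfrac1{20}\Big(\frac{\log\lambda}{\lambda}\Big)^{1/2}\le\sup_{u\in\mathcal F}|I_\lambda(u)|\le 2\Big(\frac{1+\log(\lambda/2)}{\lambda}\Big)^{1/2}.$$
2. In Theorem A one can also require $u_{xy}>1$ and $\partial_x^k\partial_yu>0$ on $[0,1]^2$ for *all* $k\ge2$. Alternatively, for any prescribed $K$, one can take $u$ to be a polynomial with $u_{xy}>1$ and $\partial_x^k\partial_y u>0$ for $2\le k\le K$.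
3. If $u\in C^4([0,1]^2)$, $|u_{xy}|\ge1$ and $|u_{xxy}|,|u_{xxxy}|\le B|u_{xy}|$, then $|I_\lambda(u)|\le C(1+B)\lambda^{-1/2}$ for all $\lambda>0$, with $C$ absolute. In particular each fixed $u\in C^4$ with $|u_{xy}|\ge 1$ satisfies $|I_\lambda(u)|=O_u(\lambda^{-1/2})$.

By part 3, what fails in Theorem A is uniformity in $u$. The phase must change with $\lambda$.

## 3. The phases $2xy$ and $-(x-y)^2$ by hand

Both phases here have $u_{xxy}=0$, so they lie just outside $\mathcal F$. Adding $\eta ye^x$ with small $\eta>0$ puts them into $\mathcal F$ and changes $I_\lambda$ as little as we like.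

For $u=2xy$ the inner integral is explicit: $\big|\int_0^1e^{2i\lambda xy}dy\big|=\big|\frac{\sin\lambda x}{\lambda x}\big|\le\min(1,\frac1{\lambda x})$. So $|I_\lambda|\le\frac{1+\log\lambda}\lambda$ for $\lambda\ge1$, far below $\lambda^{-1/2}$. Subtracting a function of $x$ alone does not help, since it does not change the modulus of the inner integral.

For $u=-(x-y)^2=2xy-x^2-y^2$, the distribution of $|x-y|$ on the square has density $2(1-r)$, so
$$I_\lambda=2\int_0^1e^{-i\lambda r^2}dr-\int_0^12re^{-i\lambda r^2}dr .$$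
The second integral is $\frac{1-e^{-i\lambda}}{i\lambda}$, of size at most $2/\lambda$. In the first, $\int_0^\infty e^{-i\lambda r^2}dr=\frac12\sqrt{\pi/\lambda}\,e^{-i\pi/4}$, and one integration by parts bounds the tail $\int_1^\infty$ by $\frac1{2\lambda}+\int_1^\infty\frac{dr}{2\lambda r^2}=\frac1\lambda$. Hence $|I_\lambda|=\sqrt{\pi/\lambda}+O(1/\lambda)$, and the power $\lambda^{-1/2}$ cannot be improved. The term $-y^2$ gives the inner integral a stationary point at $y=x$ for *every* $x$, and the term $-x^2$ aligns the values of the inner integral. Both features are kept below.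

## 4. Cauchy–Schwarz in $x$, and where the logarithm comes from

**Upper bound in Theorem B.1.** Let $u\in\mathcal F$ and $\lambda\ge2$.

**Step 1: remove everything that depends on $x$ alone.** By Cauchy–Schwarz,
$$|I_\lambda(u)|^2\le\int_0^1\Big|\int_0^1e^{i\lambda u}dy\Big|^2dx=\iint_{[0,1]^2} K(y,y')\,dy\,dy',\tag{3}$$
$$K(y,y')=\int_0^1e^{i\lambda h(x)}dx,\qquad h(x)=u(x,y)-u(x,y').$$

**Step 2: bound the kernel.** By continuity $u_{xy}$ and $u_{xxy}$ have constant signs. For $y\ne y'$ put $r=|y-y'|$. Then $h'(x)=\int_{y'}^yu_{xy}(x,t)\,dt$ has constant sign and $|h'|\ge r$. Also $h''(x)=\int_{y'}^yu_{xxy}(x,t)\,dt$ has constant sign, so $h'$ is monotone. Lemma 1 applied to $\lambda h$ gives $|K|\le\frac{2}{\lambda r}$. Trivially $|K|\le1$.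

**Step 3: integrate over $(y,y')$.** For a nonnegative function $f$ we have $\iint f(|y-y'|)\,dy\,dy'=2\int_0^1(1-r)f(r)dr\le2\int_0^1f(r)\,dr$. Therefore
$$|I_\lambda(u)|^2\le2\int_0^1\min\Big(1,\frac2{\lambda r}\Big)dr=2\Big(\frac2\lambda+\frac2\lambda\log\frac\lambda2\Big)=\frac4\lambda\Big(1+\log\frac\lambda2\Big),$$
and the square root is the stated bound. $\square$

The logarithm is $\int_{2/\lambda}^1\frac{dr}r$: each dyadic range of $r=|y-y'|$ contributes about $1/\lambda$. To remove it one must find cancellation in $K$ between different $(y,y')$. The next section tries this.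

## 5. Hilbert transform cancellation, and the term that resists it

Here we prove Theorem B.3 and locate the obstruction. The cancellation comes from the oddness of $1/s$, through the truncated Hilbert transform.

**Lemma 2.** Let $f:\mathbb R\to\mathbb C$ be bounded, measurable, with compact support, and $\epsilon>0$. Then
$$\Big|\iint_{|s-s'|\ge\epsilon}\frac{f(s)\overline{f(s')}}{s-s'}\,ds\,ds'\Big|\le C_H\|f\|_2^2,\qquad C_H=6 .$$

*Proof.* First, $\big|\int_a^b\frac{\sin\tau}\tau d\tau\big|\le3$ for $0<a<b$. If $a\ge1$, integration by parts bounds it by $\frac1a+\frac1b+\int_a^b\frac{d\tau}{\tau^2}=\frac2a\le2$. The part in $(0,1)$ adds at most $1$.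

Choose $N>\epsilon$ larger than the diameter of the support of $f$, and let $k(s)=s^{-1}\mathbf 1_{\epsilon\le|s|\le N}$, an integrable function. The double integral does not change if we also require $|s-s'|\le N$, so with $\phi=\overline f$ it equals $\int\overline{\phi}\,(k*\phi)\,ds$. Since $k$ is odd,
$$\hat k(\xi)=\int k(s)e^{-is\xi}ds=-2i\,\mathrm{sgn}(\xi)\int_{\epsilon|\xi|}^{N|\xi|}\frac{\sin\tau}\tau\,d\tau,\qquad|\hat k|\le6 .$$
By Plancherel $\|k*\phi\|_2\le6\|\phi\|_2$, and Cauchy–Schwarz finishes the proof. $\square$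

**Proof of Theorem B.3.** If $\lambda<1$, then $|I_\lambda|\le1\le\lambda^{-1/2}$. Let $\lambda\ge1$. Start from (3), which needs no hypothesis, and write $r=|y-y'|$ and $p=h'$. By continuity $u_{xy}$ has constant sign.

**Step 1: translate the hypotheses into bounds on $p$.** We have $p(x)=\int_{y'}^yu_{xy}(x,t)dt$, so $|p|=\big|\int_{y'}^y|u_{xy}|dt\big|\ge r$. Similarly $|p'|\le\big|\int_{y'}^y|u_{xxy}|dt\big|\le B|p|$ and $|p''|\le B|p|$.

**Step 2: discard the diagonal.** The set $r<1/\lambda$ has measure at most $2/\lambda$ and $|K|\le1$, so it contributes at most $2/\lambda$ to (3).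

**Step 3: separate boundary terms from an interior term.** For $r\ge1/\lambda$, integrate by parts once:
$$K=\Big[\frac{e^{i\lambda h}}{i\lambda p}\Big]_0^1+R,\qquad R=\frac1{i\lambda}\int_0^1e^{i\lambda h}\frac{p'}{p^2}\,dx .\tag{4}$$

**Step 4: the boundary terms are free of logarithms.** For $b\in\{0,1\}$ put $q(y)=u_x(b,y)$ and $F(y)=e^{i\lambda u(b,y)}$. At $x=b$ we have $e^{i\lambda h}=F(y)\overline{F(y')}$ and $p=q(y)-q(y')$, so the contribution to (3) is, up to sign,
$$\frac1{i\lambda}\iint_{|y-y'|\ge1/\lambda}\frac{F(y)\overline{F(y')}}{q(y)-q(y')}\,dy\,dy' .$$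
Since $q'=u_{xy}(b,\cdot)$ has constant sign and $|q'|\ge1$, $q$ is strictly monotone and $|q(y)-q(y')|\ge|y-y'|$. Replace the domain by the larger set $\{|q(y)-q(y')|\ge1/\lambda\}$. On the added set $|y-y'|<1/\lambda$, so its measure is at most $2/\lambda$, and the integrand is at most $\lambda$ there. The double integral changes by at most $2$. Now substitute $s=q(y)$, $s'=q(y')$, and let $\tilde F(s)=F(q^{-1}(s))/|q'(q^{-1}(s))|$ on $q([0,1])$, extended by $0$. It is bounded by $1$ and has compact support, and
$$\|\tilde F\|_2^2=\int\frac{|F|^2}{|q'|^2}\,ds=\int_0^1\frac{|F(y)|^2}{|q'(y)|}\,dy\le1 .$$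
The new double integral is $\iint_{|s-s'|\ge1/\lambda}\tilde F(s)\overline{\tilde F(s')}(s-s')^{-1}ds\,ds'$, at most $C_H$ by Lemma 2. So the two boundary terms together contribute at most $2(C_H+2)/\lambda$.

**Step 5: the interior term, using $B$.** Integrate by parts once more:
$$R=\frac{1}{(i\lambda)^2}\Big(\Big[e^{i\lambda h}\frac{p'}{p^3}\Big]_0^1-\int_0^1e^{i\lambda h}\Big(\frac{p'}{p^3}\Big)'dx\Big).$$
Here $|p'/p^3|\le B/p^2\le B/r^2$, and $(p'/p^3)'=p''/p^3-3(p')^2/p^4$ is at most $(B+3B^2)/r^2$. Thus $|R|\le\frac{2B+B+3B^2}{\lambda^2r^2}=\frac{3(B+B^2)}{\lambda^2r^2}$. Since $\iint_{r\ge1/\lambda}r^{-2}\,dy\,dy'\le2\int_{1/\lambda}^1r^{-2}dr\le2\lambda$, the terms $R$ contribute at most $6(B+B^2)/\lambda$.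

**Step 6: add up.** With $C_H=6$,
$$|I_\lambda(u)|^2\le\frac{2+2(C_H+2)+6(B+B^2)}\lambda\le\frac{18(1+B)^2}\lambda ,$$
so $C=\sqrt{18}$ works. For a fixed $u\in C^4$ with $|u_{xy}|\ge1$, the continuous functions $u_{xxy}/u_{xy}$ and $u_{xxxy}/u_{xy}$ are bounded on the compact square, so some finite $B$ exists. $\square$

Now look at what survives if $u$ is only in $\mathcal F$. Steps 2, 3 and 4 use only $|u_{xy}|\ge1$ and $u\in C^3$, so for every $u\in\mathcal F$ and $\lambda\ge1$
$$|I_\lambda(u)|^2\le\frac{18}\lambda+\Big|\iint_{r\ge1/\lambda}R\,dy\,dy'\Big| .$$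
The whole logarithm is in $R$. The hypothesis $u_{xxy}\ne0$ says that $p$ is monotone, which gives $|R|\le\frac1\lambda\big|\frac1{p(1)}-\frac1{p(0)}\big|\le\frac1{\lambda r}$ and no more. Step 5 needs a bound on $p'/p$, and $\mathcal F$ supplies none. For instance $p(x)=r+Me^{M(x-c)}$, with $0<c<1$, is positive and increasing. Yet $\int_0^1p'/p^2=1/p(0)-1/p(1)\to1/r$ as $M\to\infty$, and $p'/p$ comes close to $M$. This points to exponential switches. It also says what a counterexample must look like: if $u\in C^4$ satisfies the bound of Theorem A and the hypotheses of B.3, then $C(1+B)\ge\frac1{20}(\log\lambda)^{1/2}$.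

## 6. Subtracting a function of $x$, and why a fixed partition gives no logarithm

The Cauchy–Schwarz step (3) discards the argument of the inner integral. We can make this loss harmless, since replacing $u$ by $u-a(x)$ changes neither $u_{xy}$ nor $u_{xxy}$.

**Lemma 3.** Let $v$ be a continuous real function on $[0,1]^2$, $g(x)=\int_0^1e^{i\lambda v(x,y)}dy$, and $\delta>0$. There is a real $a\in C^\infty(\mathbb R)$ with $|I_\lambda(v-a)|>\int_0^1|g|\,dx-\delta$.

*Proof.* By Fubini $I_\lambda(v-a)=\int_0^1g(x)e^{-i\lambda a(x)}dx$. Write $g=|g|e^{i\gamma}$ with $\gamma:[0,1]\to[0,2\pi)$ measurable. Extend $\gamma/\lambda$ by $0$ to $\mathbb R$ and convolve with a sequence of nonnegative mollifiers. The results are smooth, bounded by $2\pi/\lambda$, and converge in $L^1$, so a subsequence $a_n$ converges to $\gamma/\lambda$ a.e. on $[0,1]$. By dominated convergence $\int ge^{-i\lambda a_n}\to\int ge^{-i\gamma}=\int|g|$. Take $a=a_n$ with $n$ large. $\square$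

So we want a phase $v$ for which $\int_0^1|g|\,dx$ is at least a constant times $(\log\lambda/\lambda)^{1/2}$. For $v=2xy-y^2$ we have $g(x)=e^{i\lambda x^2}\int_0^1e^{-i\lambda(y-x)^2}dy$, and $|g|$ has size $\lambda^{-1/2}$ in the interior. The contributions of $y$ far from $x$ cancel among themselves. To stop this cancellation, insert random phase jumps in $y$.

The first attempt is to cut $[0,1]$ once and for all into intervals $Q$ and give each an independent uniform phase. Put
$$c_Q(x)=\int_Qe^{i\lambda(2xy-y^2)}dy .\tag{5}$$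
The mean square of the inner integral is then $\sum_Q|c_Q(x)|^2$. But $c_Q(x)$ is the Fourier transform of $\mathbf 1_Q(y)e^{-i\lambda y^2}$ at frequency $-2\lambda x$, so Plancherel gives
$$\int_{\mathbb R}|c_Q(x)|^2dx=\frac{2\pi}{2\lambda}|Q|=\frac{\pi|Q|}\lambda,\qquad\text{hence}\qquad\int_0^1\sum_Q|c_Q(x)|^2dx\le\frac\pi\lambda .$$
No fixed partition produces a logarithm.

The partition has to depend on $x$. An interval $Q$ at distance about $D$ to the left of $x$ sees a phase derivative of about $2\lambda D$. So it can be as long as about $1/(\lambda D)$ and still have $|c_Q|$ comparable to $|Q|$. At distances between $D$ and $2D$ there is room for about $\lambda D^2$ such intervals. Together they contribute about $\lambda D^2\cdot(\lambda D)^{-2}=1/\lambda$ to $\sum|c_Q|^2$, whatever $D$ is. The intervals fit when $1/(\lambda D)\le D$, that is, for $\lambda^{-1/2}\le D\le1$, which is about $\frac12\log_2\lambda$ dyadic ranges. So at $x$ we want gaps of length $2^{-n}$ at distance about $2^n/\lambda$. The required partition gets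 finer with distance, and when $x$ moves right a given $y<x$ only gets farther away. Hence a cut, once made, never has to be removed. This is what a switch of Section 1 can do, and (1) is the rule that a cut of level $n$ appears when $x$ has passed it by $2^n/(4\lambda)$.

## 7. The component sum $\Sigma(x)$ is at least $\log\lambda/(31\lambda)$

From here to the end of the proof of Theorem A, fix $\lambda\ge2^{12}$, and use the notation of Section 1 and (5). Let
$$\Sigma(x)=\sum_{Q\text{ component at }x}|c_Q(x)|^2 .$$

**Proposition 4.** For all $x\in(\frac12,1)\setminus\{c_j\}$: $\ \Sigma(x)\ge\dfrac{\log\lambda}{31\lambda}$.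

*Proof.* **Step 1: choose candidate intervals at one scale.** Let $n$ be an integer with $2+\frac12\log_2\lambda\le n\le\log_2\lambda$, that is, $4^n\ge16\lambda$ and $2^n\le\lambda$. Then $n\le n_{\max}$. Put $\ell=2^{-n}$ and let $s\in2^{-n}\mathbb Z$ satisfy
$$\frac5{16}\,\frac{2^n}\lambda\le x-s\le\frac8{16}\,\frac{2^n}\lambda .\tag{6}$$
Then $s\ge x-\frac12>0$. From $4^n\ge16\lambda$ we get $\ell\le\frac1{16}\frac{2^n}\lambda$, so
$$x-(s+\ell)\ge\frac14\,\frac{2^n}\lambda>0,\tag{7}$$
and $s+\ell<x<1$.

**Step 2: show that $Q=[s,s+\ell]$ is a component at $x$.** Both endpoints lie in $(0,1)\cap2^{-n}\mathbb Z$. Let $t$ be one of them. It has a level $n'$ with $1\le n'\le n$, and by (7) $x-t\ge\frac{2^n}{4\lambda}\ge\frac{2^{n'}}{4\lambda}$. So its threshold is at most $x$, hence less than $x$ because $x$ is not a threshold. The endpoint is active. Next, let $t_j\in(s,s+\ell)$. It lies strictly between consecutive multiples of $2^{-n}$, so its level $n'$ is at least $n+1$, and by (6) $x-t_j<x-s\le\frac{2^n}{2\lambda}\le\frac{2^{n'}}{4\lambda}$.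 So $c_j>x$ and $t_j$ is inactive.

**Step 3: show that there is no cancellation on $Q$.** On $Q$ the phase $\lambda(2xy-y^2)$ has $y$-derivative $2\lambda(x-y)\in(0,2\lambda(x-s)]\subset(0,2^n]$, so it varies by at most $2^n\ell=1$. Multiply by the constant of modulus $1$ that centers the range of the phase in $[-\frac12,\frac12]$ and take real parts. This gives $|c_Q(x)|\ge\ell\cos\frac12$.

**Step 4: count at scale $n$.** Condition (6) confines $s$ to a closed interval of length $\frac3{16}\frac{2^n}\lambda$, so the number of admissible $s\in2^{-n}\mathbb Z$ is at least $\frac3{16}\frac{4^n}\lambda-1$. Because $\frac{4^n}{\lambda}\ge16$, this is at least $\frac{4^n}{8\lambda}$. Level $n$ therefore contributes at least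
$$\frac{4^n}{8\lambda}\cdot4^{-n}\cos^2\tfrac12=\frac{\cos^2\frac12}{8\lambda}\ge\frac1{11\lambda}$$
to $\Sigma(x)$, since $\cos^2\frac12>0.77$.

**Step 5: sum over scales.** Components from different $n$ have different lengths, so they are different. The number of admissible $n$ is at least $\frac12\log_2\lambda-3\ge\frac14\log_2\lambda$, since $\log_2\lambda\ge12$. Thus
$$\Sigma(x)\ge\frac{\log_2\lambda}{44\lambda}=\frac{\log\lambda}{44(\log2)\lambda}\ge\frac{\log\lambda}{31\lambda},$$
because $44\log2<30.6$. $\square$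

## 8. Joint equidistribution of the switches as $M\to\infty$

For $M>1$ let $\omega_j(x)=\lambda e^{M^j(x-c_j)}$, and let $\mathbb T=\mathbb R/2\pi\mathbb Z$. We need the active switches to be jointly equidistributed, so that they act as independent phases. The different rates $M^j$ serve this purpose: they order the switches by size wherever the thresholds are. Thresholds can coincide. With $\lambda=2^{12}$, the point $\frac34$ of level $2$ and the point $\frac{2049}{4096}$ of level $12$ both have threshold $\frac{3073}{4096}$, so equal rates would make these two switches identical.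

**Proposition 5.** Let $[\alpha,\beta]\subset(\frac12,1)$, with $\alpha<\beta$, contain no $c_j$, and let $S=\{j:c_j<\alpha\}$. For every continuous $\Psi$ on $[\alpha,\beta]\times\mathbb T^J$, as $M\to\infty$,
$$\int_\alpha^\beta\Psi(x,\omega_1(x),\dots,\omega_J(x))\,dx\ \to\ \int_\alpha^\beta\int_{\mathbb T^S}\Psi(x,\theta_S,0_{S^c})\,d\theta_S\,dx,$$
with normalized Haar measure on $\mathbb T^S$.

*Proof.* **Step 1: drop the switches that are off.** For $j\notin S$ we have $c_j>\beta$, so $0<\omega_j\le\lambda e^{-M^j(c_j-\beta)}\to0$ uniformly on $[\alpha,\beta]$. As $\Psi$ is uniformly continuous, replacing these $\omega_j$ by $0$ changes the left side by $o(1)$. If $S=\emptyset$ we are done.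

**Step 2: reduce to characters.** It remains to treat continuous functions $\Psi(x,\theta_S)$. Both sides are linear functionals of $\Psi$ bounded by $(\beta-\alpha)\|\Psi\|_\infty$, uniformly in $M$. So it suffices to treat a family with dense span. The span of the functions $\psi(x)e^{im\cdot\theta_S}$, with $\psi\in C^1([\alpha,\beta])$ and $m\in\mathbb Z^S$, is an algebra that contains constants, is closed under conjugation and separates points. It is dense by the Stone–Weierstrass theorem. If $m=0$ both sides equal $\int\psi$. If $m\ne0$ the right side is $0$, and we must show $\int_\alpha^\beta\psi e^{iP}dx\to0$ for $P=\sum_{j\in S}m_j\omega_j$.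

**Step 3: the fastest switch dominates.** Let $j^*=\max\{j\in S:m_j\ne0\}$, $d=\min_{j\in S}(\alpha-c_j)>0$ and $E=M^{j^*}\omega_{j^*}$. On $[\alpha,\beta]$ we have $x-c_{j^*}\ge d$, so
$$E\ge\lambda M^{j^*}e^{dM^{j^*}} .\tag{8}$$
For $j\in S$ with $j<j^*$, since $x-c_j\le1$,
$$\frac{\omega_j}{\omega_{j^*}}=\exp\big(M^j(x-c_j)-M^{j^*}(x-c_{j^*})\big)\le\exp\big(M^{j^*-1}-dM^{j^*}\big)\to0$$
uniformly on $[\alpha,\beta]$. Now $P'=\sum m_jM^j\omega_j$, where the term $j=j^*$ has modulus at least $E$ and each other term is at most $|m_j|E\,\omega_j/\omega_{j^*}$. So for $M$ large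
$$|P'|\ge\tfrac12E,\qquad|P''|=\Big|\sum m_jM^{2j}\omega_j\Big|\le\|m\|_1M^{2j^*}\omega_{j^*}=\|m\|_1M^{j^*}E .$$

**Step 4: integrate by parts once.** Writing $\psi e^{iP}=\frac{\psi}{iP'}(e^{iP})'$,
$$\Big|\int_\alpha^\beta\psi e^{iP}dx\Big|\le\frac{2\|\psi\|_\infty+\|\psi'\|_1}{\min|P'|}+\|\psi\|_\infty\int_\alpha^\beta\frac{|P''|}{|P'|^2}dx .$$
The first term is at most $2(2\|\psi\|_\infty+\|\psi'\|_1)/\min E$. In the second, $|P''|/|P'|^2\le4\|m\|_1M^{j^*}/E$. By (8) both tend to $0$. $\square$

## 9. A fourth-moment bound for $\int|G_M|$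

Set $d_k(x)=\int_{t_k}^{t_{k+1}}e^{i\lambda(2xy-y^2)}dy$ for $0\le k\le J$. For $y\in[t_k,t_{k+1})$ the sum in (2) runs over $j\le k$, so
$$G_M(x):=\int_0^1e^{i\lambda V_M(x,y)}dy=\sum_{k=0}^Je^{i(\omega_1(x)+\dots+\omega_k(x))}d_k(x) .\tag{9}$$

**Proposition 6.** $\displaystyle\liminf_{M\to\infty}\int_{1/2}^1|G_M(x)|\,dx\ge\frac1{2\sqrt2}\Big(\frac{\log\lambda}{31\lambda}\Big)^{1/2}>\frac1{16}\Big(\frac{\log\lambda}\lambda\Big)^{1/2}.$

*Proof.* **Step 1: pass to the limit $M\to\infty$.** Let $[\alpha,\beta]$ and $S=\{j_1<\dots<j_p\}$ be as in Proposition 5. For every $x\in[\alpha,\beta]$ the active points are $t_{j_1},\dots,t_{j_p}$. Let $Q_0,\dots,Q_p$ be the components, from left to right. The function $\Psi(x,\theta)=\big|\sum_{k=0}^Je^{i(\theta_1+\dots+\theta_k)}d_k(x)\big|$ is continuous on $[\alpha,\beta]\times\mathbb T^J$, and $|G_M(x)|=\Psi(x,\omega_1(x),\dots,\omega_J(x))$ by (9).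

Set $\theta_j=0$ for $j\notin S$. For $j_q\le k<j_{q+1}$ (with $j_0=0$, $j_{p+1}=J+1$) the phase $\theta_1+\dots+\theta_k$ is $\sigma_q=\theta_{j_1}+\dots+\theta_{j_q}$, with $\sigma_0=0$, and the corresponding $d_k$ add up to $c_{Q_q}$. Hence $\Psi(x,\theta_S,0)=|Z|$ with
$$Z=c_{Q_0}(x)+\sum_{q=1}^pe^{i\sigma_q}c_{Q_q}(x) .$$
Writing $\mathbb E$ for the mean over $\theta_S\in\mathbb T^S$, Proposition 5 gives $\int_\alpha^\beta|G_M|\,dx\to\int_\alpha^\beta\mathbb E|Z|\,dx$.

**Step 2: second and fourth moments of $Z$.** The map $\theta_S\mapsto(\sigma_1,\dots,\sigma_p)$ is an automorphism of $\mathbb T^p$ (its inverse is $\theta_{j_q}=\sigma_q-\sigma_{q-1}$), so the $\sigma_q$ are independent and uniform. Multiplying $Z$ by a further independent uniform phase $e^{i\varphi_0}$ does not change $|Z|$, and $\varphi_0,\varphi_0+\sigma_1,\dots,\varphi_0+\sigma_p$ are again independent and uniform. Call them $\varphi_0,\dots,\varphi_p$ and write $c_q=c_{Q_q}(x)$, so that $|Z|=|\sum_qe^{i\varphi_q}c_q|$. In $|Z|^2$ only the diagonal terms have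 nonzero mean, so $\mathbb E|Z|^2=\sum|c_q|^2=\Sigma(x)$. In
$$|Z|^4=\sum_{q_1,q_2,q_3,q_4}c_{q_1}c_{q_2}\overline{c_{q_3}}\,\overline{c_{q_4}}\,e^{i(\varphi_{q_1}+\varphi_{q_2}-\varphi_{q_3}-\varphi_{q_4})}$$
a term has nonzero mean only if $\{q_1,q_2\}=\{q_3,q_4\}$ as multisets. The pairings $(q_3,q_4)=(q_1,q_2)$ and $(q_3,q_4)=(q_2,q_1)$ each give $\Sigma^2$, and the terms with $q_1=q_2$ are counted twice. Hence
$$\mathbb E|Z|^4=2\Sigma(x)^2-\sum_q|c_q|^4\le2\Sigma(x)^2 .$$
As a check with $p=1$: $|Z|^2=|c_0|^2+|c_1|^2+2\,\mathrm{Re}(\overline{c_0}c_1e^{i\sigma_1})$, whose square has mean $(|c_0|^2+|c_1|^2)^2+2|c_0c_1|^2$, in agreement.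

**Step 3: from moments to $\mathbb E|Z|$.** Hölder's inequality for $|Z|^2=|Z|^{2/3}|Z|^{4/3}$ with exponents $\frac32$ and $3$ gives $\mathbb E|Z|^2\le(\mathbb E|Z|)^{2/3}(\mathbb E|Z|^4)^{1/3}$. Therefore
$$(\mathbb E|Z|)^{2/3}\ge\frac{\Sigma}{(2\Sigma^2)^{1/3}}=2^{-1/3}\Sigma^{1/3},\qquad\text{that is,}\qquad\mathbb E|Z|\ge2^{-1/2}\Sigma(x)^{1/2}.$$

**Step 4: collect.** By Proposition 4, $\lim_M\int_\alpha^\beta|G_M|\,dx\ge\frac{\beta-\alpha}{\sqrt2}\big(\frac{\log\lambda}{31\lambda}\big)^{1/2}$. The finitely many $c_j$ cut $(\frac12,1)$ into finitely many open intervals. Choose in each a closed interval $[\alpha,\beta]$ so that the total length is as close to $\frac12$ as we like. This gives the first inequality, and the second holds because $2\sqrt2\sqrt{31}=\sqrt{248}<\sqrt{256}=16$. $\square$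

## 10. Smoothing the staircase: proof of Theorem A

By Proposition 6 we can fix $M$ with $\int_0^1|G_M|\,dx>\frac1{16}(\log\lambda/\lambda)^{1/2}$. From here on $M$ is a constant.

**Step 1: replace each jump in $y$ by a smooth increasing step.** Let $\rho\in C_c^\infty((0,1))$, $\rho\ge0$, $\int\rho=1$. For $w>0$ put
$$H_{j,w}(y)=\int_{-\infty}^{(y-t_j)/w}\rho,\qquad v_w(x,y)=2xy-y^2+\sum_{j=1}^JH_{j,w}(y)\,e^{M^j(x-c_j)}\in C^\infty(\mathbb R^2).$$
Then $H_{j,w}'\ge0$, and as $w\to0^+$, $H_{j,w}(y)\to\mathbf 1_{y>t_j}$ for $y\ne t_j$. So $v_w\to V_M$ except on the finitely many lines $y=t_j$. By dominated convergence $g(x)=\int_0^1e^{i\lambda v_w(x,y)}dy$ converges to $G_M(x)$ for each $x$, and then $\int_0^1|g|\to\int_0^1|G_M|$. Fix $w$ so small that $\int_0^1|g|\,dx>\frac1{17}(\log\lambda/\lambda)^{1/2}$.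

**Step 2: align the inner integrals.** Lemma 3 with $v=v_w$ and $\delta=(\frac1{17}-\frac1{18})(\log\lambda/\lambda)^{1/2}$ gives a real $a\in C^\infty(\mathbb R)$ with $|I_\lambda(v_w-a)|>\frac1{18}(\log\lambda/\lambda)^{1/2}$.

**Step 3: make $u_{xxy}$ strictly positive.** The derivative $\partial_x^2\partial_yv_w$ vanishes wherever all $H_{j,w}'$ vanish. For $\eta>0$ let
$$u(x,y)=v_w(x,y)-a(x)+\eta\,y\,e^x .$$
Since $H_{j,w}'\ge0$,
$$u_{xy}=2+\sum_jM^je^{M^j(x-c_j)}H_{j,w}'(y)+\eta e^x>1,\tag{10}$$
$$\partial_x^k\partial_yu=\sum_jM^{jk}e^{M^j(x-c_j)}H_{j,w}'(y)+\eta e^x>0\qquad(k\ge2).\tag{11}$$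
The case $k=2$ is $u_{xxy}>0$, so $u\in\mathcal F\cap C^\infty$ for every $\eta>0$. As $\eta\to0$, $I_\lambda(u)\to I_\lambda(v_w-a)$ by dominated convergence. So for small $\eta$ we get $|I_\lambda(u)|>\frac1{19}(\log\lambda/\lambda)^{1/2}\ge\frac1{20}(\log\lambda/\lambda)^{1/2}$.

Given any $C>0$, choose $\lambda\ge2^{12}$ with $\frac1{20}(\log\lambda)^{1/2}>C$. The corresponding $u\in\mathcal F$ violates $|I_\lambda(u)|\le C\lambda^{-1/2}$. This proves Theorem A. $\blacksquare$

## 11. Higher derivatives, polynomial phases, and the two-sided order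

**Proof of Theorem B.2.** The first assertion is (10) and (11), for the same $u$. For the second, we may assume $K\ge2$, since raising $K$ only adds conditions. The function $u$ of Section 10 is $C^\infty$ on $\mathbb R^2$. By the classical Weierstrass theorem for functions together with their derivatives, it can be approximated by real polynomials in the norm of $C^{K+1}([0,1]^2)$. The inequalities $u_{xy}>1$ and $\partial_x^k\partial_yu>0$ for $2\le k\le K$ involve derivatives of order at most $K+1$. They are strict on a compact set, so each holds with a positive margin and persists for a close enough polynomial. The integral $I_\lambda$ is continuous under uniform convergence, and we had $|I_\lambda(u)|>\frac1{19}(\log\lambda/\lambda)^{1/2}$, so a close enough polynomial still satisfies the bound with $\frac1{20}$. Since $K\ge2$, the polynomial has $u_{xxy}>0$ and belongs to $\mathcal F$. $\blacksquare$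

**Proof of Theorem B.1.** The lower bound is Theorem A. The upper bound was proved in Section 4 for all $\lambda\ge2$. Since $1+\log(\lambda/2)\le2\log\lambda$ for $\lambda\ge2^{12}$, the supremum of $|I_\lambda(u)|$ over $\mathcal F$ is of order exactly $(\log\lambda)^{1/2}\lambda^{-1/2}$ as $\lambda\to\infty$. $\blacksquare$
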